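# The cyclic cutwidth of the hypercube and the reflected Gray code

## 1. Cubes, boundaries, cyclic embeddings, Gray codes

**Definition 1 (hypercube).** $Q_n$ is the graph with vertex set $\{0,1\}^n$ in which two vertices are adjacent if and only if they differ in exactly one coordinate. Throughout, $N=2^n$. We allow $n=0$: $Q_0$ is a single vertex, the empty word.

For example, $Q_2$ is a 4-cycle, and $Q_3$ has 8 vertices and 12 edges.

**Definition 2 (edge boundary).** For $A\subseteq V(Q_n)$, $\partial A$ is the set of edges of $Q_n$ with exactly one end in $A$. A set and its complement have the same boundary.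

For example, $A=\{x:x_1=0\}$ has $|\partial A|=N/2$: each of its $N/2$ vertices has exactly one neighbor outside. The set $\{x: x_1=x_2\}$ also has $N/2$ vertices, but each of them has two neighbors outside (flip $x_1$ or flip $x_2$), so its boundary has $N$ edges.

**Definition 3 (sections and biases).** Let $n\ge1$, $A\subseteq V(Q_n)$, and let $i$ be a coordinate. The sections $A_0,A_1\subseteq V(Q_{n-1})$ in direction $i$ are obtained by taking the vertices of $A$ with $x_i=0$, respectively $x_i=1$, and deleting the coordinate $i$; the other coordinates keep their names. The bias of $A$ in direction $i$ is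
$$\delta_i(A)=\frac{|A_1|-|A_0|}{2^{n-1}} .$$

For example, $\{x:x_1=1\}$ has $\delta_1=1$ and all other biases $0$. The majority set $\{x\in V(Q_3):x_1+x_2+x_3\ge2\}$ has sections of sizes $3$ and $1$ in every direction, so every bias is $\frac{3-1}{4}=\frac12$. The set $\{x_1=x_2\}$ has all biases $0$.

**Definition 4 (cyclic embedding, cutwidth).** Let $C_N$ be the cycle on $\mathbb Z_N$ with edges $\{j,j+1\}$. A cyclic embedding of $Q_n$ consists of a bijection $\varphi:V(Q_n)\to\mathbb Z_N$ (the placement) and a routing, which assigns to each edge $uv$ of $Q_n$ one of the two arcs of $C_N$ between $\varphi(u)$ and $\varphi(v)$. The load of an edge of $C_N$ is the number of edges of $Q_n$ whose assigned arc contains it. The cutwidth of the embedding is the maximum load. The cyclic cutwidth $\mathrm{ccw}(Q_n)$ is the minimum cutwidth over all cyclic embeddings. This is the analogue of the cutwidth, where vertices are laid out on a path.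

For example, place $00,01,11,10$ at $0,1,2,3$ and route each edge of $Q_2$ along the single cycle edge joining its ends: all loads are $1$. If instead $00,11,01,10$ go to $0,1,2,3$, then two edges of $Q_2$ join neighboring positions and two join opposite positions. The total arc length is at least $1+1+2+2=6$, spread over four cycle edges, so some load is at least $2$.

**Definition 5 (reflected Gray code).** $G_1=(0,1)$ and $G_n=(0G_{n-1},\,1G_{n-1}^R)$, where $0G_{n-1}$ prefixes each word of $G_{n-1}$ with $0$ and $1G_{n-1}^R$ prefixes each word of the reversed list with $1$. The reflected cyclic Gray code placement puts the $j$-th word of $G_n$ at $j-1\in\mathbb Z_N$.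

For example, $G_2=(00,01,11,10)$ and $G_3=(000,001,011,010,110,111,101,100)$. By induction consecutive words differ in one coordinate. Inside each half this is inherited. At the middle, the last word of $G_{n-1}$ appears with prefix $0$ and then with prefix $1$. The last and first words of $G_n$ are the first word of $G_{n-1}$ with prefixes $1$ and $0$. So for $n\ge 2$ the list $G_n$ is a Hamiltonian cycle of $Q_n$.

With these in place, here is the problem, which appears as a conjecture in "Hypercube Problems" (http://ktiml.mff.cuni.cz/~gregor/hypercube/hypercubes_lec13.pdf). If we place the cube on a cycle so that the busiest cycle edge is as lightly loaded as possible, can we do no better than the reflected Gray code? That is, for $n\ge2$, is $\mathrm{ccw}(Q_n)$ equal to the minimum cutwidth over all routings when $\varphi$ is the reflected cyclic Gray code placement? Prove or disprove.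

The answer is yes, and the value is explicit. Put
$$g_n:=2^{n-2}+\Big\lfloor\frac{2^{n-1}}3\Big\rfloor=\Big\lfloor\frac{5\cdot2^n}{12}\Big\rfloor\qquad(n\ge2).\tag{1}$$
The two forms agree because $2^{n-2}$ is an integer and $\frac N4+\frac N6=\frac{5N}{12}$.

**Theorem 1.** Every cyclic embedding of $Q_n$ ($n\ge2$) has cutwidth at least $g_n$, and the reflected Gray code placement has a routing of cutwidth at most $g_n$. Hence the minimum over routings for the Gray placement equals $\mathrm{ccw}(Q_n)=g_n$.

The lower bound comes from a statement with no cycle in it.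

**Theorem 2.** Let $n\ge2$, $N=2^n$, and let $S_0,\dots,S_L\subset V(Q_n)$ satisfy $|S_t|=N/2$, $|S_{t+1}\setminus S_t|\le1$ and $S_L=V(Q_n)\setminus S_0$. Then $\max_t|\partial S_t|\ge2g_n$. The constant $2g_n$ is best possible.

## 2. Half-arcs, and the cubes $Q_2$ and $Q_3$ by hand

The link between the two theorems is to cut the cycle at two opposite edges.

**Lemma 1 (half-arcs).** Let a cyclic embedding of $Q_n$, $n\ge2$, be given, and let $S_t=\varphi^{-1}(\{t,t+1,\dots,t+\frac N2-1\})$. If $\ell,\ell'$ are the loads of the cycle edges $\{t-1,t\}$ and $\{t+\frac N2-1,t+\frac N2\}$, then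
$$\ell+\ell'\ge|\partial S_t|.\tag{2}$$
Moreover the sequence $S_0,S_1,\dots,S_{N/2}$ satisfies the hypotheses of Theorem 2.

*Proof.* The two named cycle edges are distinct, and they are the only cycle edges with exactly one end in $\{t,\dots,t+\frac N2-1\}$. An edge of $\partial S_t$ is assigned an arc from a point of this half-arc to a point outside it, so its arc contains at least one of the two. Summing over $\partial S_t$ gives (2). Each $S_t$ has $N/2$ elements, passing from $S_t$ to $S_{t+1}$ adds one vertex and removes one, and $S_{N/2}$ is the preimage of the opposite half-arc, which is the complement of $S_0$. $\square$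

**$n=2$.** Some cycle edge has positive load, so $\mathrm{ccw}(Q_2)\ge1$, and the Gray placement achieves $1=g_2$.

**$n=3$, upper bound.** In the Gray placement, eight edges of $Q_3$ join neighboring positions; route each along its own cycle edge. The other four are $000$–$010$ (positions $0,3$), $011$–$111$ (positions $2,5$), $110$–$100$ (positions $4,7$) and $101$–$001$ (positions $6,1$). Route them along $0123$, $2345$, $4567$, $6701$. Then $\{0,1\},\{2,3\},\{4,5\},\{6,7\}$ each lie on two of these arcs and have load $3$, and the other cycle edges lie on one and have load $2$. The cutwidth is $3=g_3$.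

**$n=3$, lower bound.** Let $S$ be a 4-subset of $V(Q_3)$ with $j$ internal edges. Counting degrees, $12=2j+|\partial S|$. Since $Q_3$ is bipartite, $j\le4$, with equality only if $S$ spans a 4-cycle (a $1+3$ bipartition allows at most three edges). In a 4-cycle each direction is used an even number of times and consecutive edges have different directions, so exactly two directions occur and the 4-cycle is a face. Hence $|\partial S|=4$ if $S$ is a face and $|\partial S|\ge6$ otherwise. Now consecutive half-arcs $S_t,S_{t+1}$ share exactly $3$ vertices, while two distinct faces share $0$ or $2$. So one of them is not a face, its boundary is at least $6$, and by (2) some load is at least $3$.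

A single half-arc may be a face, which has a small boundary. The bound came from the fact that the half-arc must *move* from a set to its complement, and it cannot do so through faces alone. For general $n$ we need to know how cheap sets can be.

## 3. Harper's theorem, the Takagi function, and the maximum of $\theta_M$

We use one external result, from Harper, *Optimal assignments of numbers to vertices*, J. SIAM 12 (1964).

**Harper's theorem.** Among the $k$-subsets of $V(Q_n)$, the set of binary expansions of $0,1,\dots,k-1$ has minimum edge boundary.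

Write $\theta_n(k)$ for this minimum. For $n\ge 1$ and $k\le2^{n-1}$ the initial segment lies in the subcube where the leading bit is $0$. Each of its $k$ vertices has one neighbor across, and inside the subcube it is again an initial segment. Complementing a set does not change its boundary. Hence
$$\theta_n(k)=k+\theta_{n-1}(k)\quad(k\le2^{n-1}),\qquad\theta_n(k)=\theta_n(2^n-k),\tag{3}$$
with $\theta_0(0)=\theta_0(1)=0$. For example, for $k=0,1,2,\dots$ we get $\theta_2=0,2,2,2,0$ and $\theta_3=0,3,4,5,4,5,4,3,0$.

**Definition 6 (Takagi function).** $T(x)=\sum_{k\ge0}2^{-k}\,\mathrm{dist}(2^kx,\mathbb Z)$ for real $x$.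

For example, $T(\frac12)=\frac12$, $T(\frac14)=\frac14+\frac12\cdot\frac12=\frac12$, and $T(\frac13)=\frac13(1+\frac12+\frac14+\cdots)=\frac23$, since $2^k/3$ is always at distance $\frac13$ from $\mathbb Z$.

The function $T$ is nonnegative, 1-periodic, $T(x)=T(1-x)$, $T(0)=0$. Splitting off the first term of the series,
$$T(x)=x+\tfrac12T(2x)\qquad(0\le x\le\tfrac12).\tag{4}$$
Put $f_n(k)=2^nT(k/2^n)$. For $k\le2^{n-1}$, (4) gives $f_n(k)=k+2^{n-1}T(k/2^{n-1})=k+f_{n-1}(k)$. Also $f_n(k)=f_n(2^n-k)$ and $f_0(0)=f_0(1)=0$. This is the recursion (3), so
$$\theta_n(k)=2^n\,T(k/2^n).\tag{5}$$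
For example, $8T(\frac38)=8\big(\frac38+\frac12T(\frac34)\big)=3+4\cdot\frac12=5=\theta_3(3)$.

We need five elementary estimates on $T$.

**(T1)** $T(x)\ge x$ on $[0,\frac23]$; equivalently, by symmetry, $T(x)\ge1-x$ on $[\frac13,1]$.

On $[0,\frac12]$ this is immediate from (4). Let $x\in[\frac12,\frac23]$. Then $T(x)=T(1-x)=(1-x)+\frac12T(2-2x)=(1-x)+\frac12T(2x-1)$. Since $2x-1\in[0,\frac13]$, (4) gives $T(2x-1)=(2x-1)+\frac12T(u)$ with $u=4x-2\in[0,\frac23]$. So $T(x)=\frac12+\frac14T(u)$, and since $x=\frac12+\frac u4$,
$$T(x)-x=\tfrac14\big(T(u)-u\big).$$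
Let $c=\inf_{[0,2/3]}(T(x)-x)$, which is finite since $T\ge0$. We have shown $c\ge\min(0,c/4)$. If $c<0$, this would say $c\ge c/4>c$. So $c\ge0$.

**(T2)** $T\ge\frac12$ on $[\frac16,\frac56]$. For $x\in[\frac16,\frac12]$ we have $2x\in[\frac13,1]$, so $T(x)=x+\frac12T(2x)\ge x+\frac12(1-2x)=\frac12$ by (T1). Use symmetry for the rest.

**(T3)** $T(x)\ge2x$ on $[0,\frac13]$: here $2x\in[0,\frac23]$, so $T(x)=x+\frac12T(2x)\ge x+\frac12\cdot2x$ by (T1).

**(T4)** $T(x)\ge3x$ on $[0,\frac16]$: here $2x\in[0,\frac13]$, so $T(x)=x+\frac12T(2x)\ge x+\frac12\cdot4x$ by (T3).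

**(T5)** $T\le\frac23$. First, $\mathrm{dist}(x,\mathbb Z)+\frac12\mathrm{dist}(2x,\mathbb Z)\le\frac12$: by symmetry and periodicity take $x\in[0,\frac12]$; the sum is $2x$ for $x\le\frac14$, and $x+\frac12(1-2x)=\frac12$ for $x\ge\frac14$. Grouping the terms of $T$ in pairs, $T\le\frac12(1+\frac14+\frac1{16}+\cdots)=\frac23$.

**Lemma 2.** For $M\ge0$, $\theta_M(k)\le\lfloor2^{M+1}/3\rfloor$ for all $k$, with equality at $k_M=\frac{2^M-(-1)^M}3$ and at $2^M-k_M$.

*Proof.* By (5) and (T5), $\theta_M(k)\le\frac23\cdot2^M$, and $\theta_M(k)$ is an integer. For equality, let $M\ge1$. Then $k_M\le\frac{2^M+1}3$, which is at most $2^{M-1}$ when $M\ge1$, and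
$$2^{M-1}-k_M=\frac{3\cdot2^{M-1}-2^M+(-1)^M}3=\frac{2^{M-1}-(-1)^{M-1}}3=k_{M-1}.$$
So by both parts of (3), $\theta_M(k_M)=k_M+\theta_{M-1}(k_M)=k_M+\theta_{M-1}(k_{M-1})$. Since $\theta_0(k_0)=\theta_0(0)=0=k_0$, we get $\theta_M(k_M)=\sum_{j=0}^Mk_j$. The sum of $2^j$ is $2^{M+1}-1$, and the sum of $(-1)^j$ is $1$ for even $M$ and $0$ for odd $M$. Hence $\theta_M(k_M)$ is $\frac{2^{M+1}-2}3$ for even $M$ and $\frac{2^{M+1}-1}3$ for odd $M$. As $2^{M+1}\equiv2$ or $1\pmod 3$ respectively, this is $\lfloor2^{M+1}/3\rfloor$. The value at $2^M-k_M$ is the same by (3). $\square$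

For example, $k_3=3$, and $\theta_3$ takes its maximum $5=\lfloor16/3\rfloor$ at $3$ and at $5$.

## 4. Routing the Gray code with load at most $g_n$

Here we prove the upper bound in Theorem 1. Let $n\ge2$, let $G_0$ be the list containing only the empty word (so that $G_1=(0G_0,1G_0^R)$), and write $G'=G_{n-2}$.

**Step 1: cut the code into four subcubes.** The purpose is to see where each edge of $Q_n$ lives. From $G_{n-1}=(0G',1G'^R)$ and $G_{n-1}^R=(1G',0G'^R)$,
$$G_n=(00G',\ 01G'^R,\ 11G',\ 10G'^R).$$
These are four consecutive blocks $B_0,B_1,B_2,B_3$ (indices modulo 4) of length $M=N/4$. Each block induces a $Q_{n-2}$. All other edges of $Q_n$ change one of the first two bits, and they form perfect matchings between cyclically consecutive blocks.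

**Step 2: choose the routing.** Route each edge inside a block within that block, and each edge between $B_r$ and $B_{r+1}$ along the arc inside $B_r\cup B_{r+1}$.

**Step 3: count loads.** The cycle edge between $B_r$ and $B_{r+1}$ is used exactly by the $M$ matching edges between these two blocks, so its load is $M$. Now take the cycle edge inside $B_r$ after its $s$-th vertex, $1\le s<M$. The matching to $B_{r+1}$ contributes the edges whose end in $B_r$ is among the first $s$ vertices, that is, $s$ edges. The matching to $B_{r-1}$ contributes the $M-s$ edges ending after position $s$. Edges inside $B_r$ contribute the boundary, in $Q_{n-2}$, of the first $s$ words of $G'$ or of $G'^R$. Nothing else uses this cycle edge.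

**Step 4: initial segments of the Gray code have boundary $\theta_k(s)$.** This bounds the last contribution. For $k\ge1$, $G_k^R=(1G_{k-1},0G_{k-1}^R)$ is $G_k$ with the first bit flipped. Flipping a bit is an automorphism of the cube, so the first $s$ words of $G_k$ and of $G_k^R$ have equally large boundaries; for $k=0$ the two lists coincide. Now induct on $k$, the case $k=0$ being trivial. If $s\le2^{k-1}$, the first $s$ words of $G_k$ are the first $s$ words of $0G_{k-1}$, with boundary $s+\theta_{k-1}(s)=\theta_k(s)$. If $s>2^{k-1}$, the complement consists of the last $2^k-s$ words of $G_k$, which are the first $2^k-s$ words of $G_k^R$. Its boundary is that of the first $2^k-s$ words of $G_k$, which is $\theta_k(2^k-s)=\theta_k(s)$ by the case already done.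

**Step 5: conclude.** By Lemma 2, $\theta_{n-2}(s)\le\lfloor2^{n-1}/3\rfloor$. So every load is at most $M+\lfloor2^{n-1}/3\rfloor=g_n$. $\square$

## 5. A barrier along one coordinate, and where it fails

For the lower bound, the first thing to try is Harper's theorem for one half-arc. It gives $|\partial S_t|\ge\theta_n(N/2)=N/2$, hence some load is at least $N/4$. This falls short of $g_n\approx5N/12$, and a better choice of inequality for a single set cannot help: in the Gray placement $S_0=\{x_1=0\}$ has boundary exactly $N/2$. We must use the motion.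

The natural way to use it is to follow one coordinate. In the Gray placement the half-arc goes from $\{x_1=0\}$ to $\{x_1=1\}$, so the number of its vertices with $x_1=0$ passes through all intermediate values. The next lemma shows what an intermediate value costs.

**Lemma 3.** Let $n\ge2$ and $|S|=N/2$, and suppose that one of the two sections of $S$ in some direction has size $k\le N/4$. Then
$$|\partial S|\ge\frac N2+2\,\theta_{n-2}(k).\tag{6}$$

*Proof.* The sections have sizes $k$ and $\frac N2-k=2^{n-1}-k$. The boundary edges inside the two subcubes number at least $\theta_{n-1}(k)+\theta_{n-1}(2^{n-1}-k)=2\theta_{n-1}(k)$. The boundary edges across correspond to the symmetric difference of the sections, at least $\frac N2-2k$ edges. By (3), $\theta_{n-1}(k)=k+\theta_{n-2}(k)$, so the total is at least $2k+2\theta_{n-2}(k)+\frac N2-2k$. $\square$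

By Lemma 2, the right side of (6) is as large as $\frac N2+2\lfloor2^{n-1}/3\rfloor=2g_n$ for suitable $k$. We choose the suitable $k$ that lies near $N/6$.

**Proposition 1 (barrier).** Let $S_0,\dots,S_L$ be as in Theorem 2. If $|\delta_i(S_0)|>\frac13$ for some $i$, then $|\partial S_t|\ge2g_n$ for some $t$.

*Proof.* **Step 1: set up a counter.** Replace every $S_t$ by its complement if necessary, so that $\delta_i(S_0)>\frac13$. Boundaries do not change, and the hypotheses are preserved, since $|S_t\setminus S_{t+1}|=|S_{t+1}\setminus S_t|$ for sets of equal size. Let $k(t)=|S_t\cap\{x_i=0\}|$. Then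
$$\delta_i(S_0)=\frac{(\frac N2-k(0))-k(0)}{N/2}=1-\frac{4k(0)}N>\frac13,$$
so $k(0)<\frac N6$. Since $S_L$ is the complement of $S_0$, $k(L)=\frac N2-k(0)>\frac N3$. At most one vertex is exchanged per step, so $|k(t+1)-k(t)|\le1$, and $k$ takes every integer value between $k(0)$ and $k(L)$.

**Step 2: find a costly value that must be crossed.** Let
$$k^*=2^{n-2}-k_{n-2}=\frac{2^{n-1}+(-1)^n}3=\frac N6\pm\frac13.$$
Since $N/6$ is not an integer and $k^*$ is an integer at distance less than $1$ from it, $k^*$ is $\lfloor N/6\rfloor$ or $\lceil N/6\rceil$. The integer $k(0)$ is below $N/6$, so $k(0)\le\lfloor N/6\rfloor\le k^*$. Also $k^*\le\frac N6+\frac13\le\frac N3<k(L)$. Hence $k(t^*)=k^*$ for some $t^*$.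

**Step 3: evaluate the cost.** As $N\ge4$, $k^*\le\frac N6+\frac13\le\frac N4$, so Lemma 3 applies to $S_{t^*}$. By Lemma 2, $\theta_{n-2}(k^*)=\theta_{n-2}(2^{n-2}-k_{n-2})=\lfloor2^{n-1}/3\rfloor$. So $|\partial S_{t^*}|\ge2^{n-1}+2\lfloor2^{n-1}/3\rfloor=2g_n$. $\square$

For $n=5$, the right side of (6) for $k=0,\dots,8$ is $16,22,24,26,24,26,24,22,16$, and $2g_5=26$. The value $26$ is also reached at $k=3$, but $k^*=5$ is the better choice: every start with $k(0)\le5$ crosses it.

The approach stops exactly when all biases of $S_0$ are at most $\frac13$ in absolute value. For $S_0=\{x_1=x_2\}$, for instance, we have $k(0)=k(L)=\frac N4$ in every direction, so nothing forces any counter to move, and (6) at $k=N/4$ gives only $N/2$. But this particular set is not cheap: its boundary is $N$. This suggests a dichotomy. A balanced set with a bias above $\frac13$ must cross the barrier, and we may hope that a balanced set with *no* bias above $\frac13$ is already expensive, with boundary at least $\frac{5N}6\ge2g_n$. The rest of the argument proves this. It is an isoperimetric statement about one set.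

## 6. Normalized boundary and splitting along a coordinate

**Definition 7 (normalized parameters).** For $A\subseteq V(Q_n)$, $n\ge0$,
$$\mu(A)=\frac{|A|}{2^n},\qquad I(A)=\frac{|\partial A|}{2^{n-1}},\qquad e(A)=|1-2\mu(A)|,\qquad m(A)=\max_i|\delta_i(A)|,$$
with $m(A)=0$ if $n=0$. So $e$ measures the imbalance of $A$ and $m$ its largest bias. In this notation $\delta_i(A)=\mu(A_1)-\mu(A_0)$.

For example, $\{x_1=1\}$ has $e=0$, $m=1$, $I=1$. The majority set in $Q_3$ has $e=0$, $m=\frac12$; its boundary is the six edges between weights $1$ and $2$, so $I=\frac64=\frac32$. The set $\{x_1=x_2\}$ has $e=m=0$ and $I=2$. The target $|\partial S|\ge\frac{5N}6$ reads $I(S)\ge\frac53$.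

The quantities $I$, $e$, $m$, $|\delta_i|$ do not change when $A$ is complemented (each $\delta_i$ changes sign) or when a coordinate is flipped (only that $\delta_i$ changes sign). By (5), Harper's theorem reads
$$I(A)\ge2T(\mu(A)).\tag{7}$$

Let $n\ge1$, split $A$ along $i$, and let $P=|A_0\triangle A_1|/2^{n-1}$. Boundary edges in direction $i$ correspond to $A_0\triangle A_1$; the others are $\partial A_0$ and $\partial A_1$, and $I(A_c)=|\partial A_c|/2^{n-2}$. So
$$I(A)=P+\tfrac12\big(I(A_0)+I(A_1)\big).\tag{8}$$
Since $|A_0\triangle A_1|\ge\big||A_1|-|A_0|\big|$,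
$$P\ge|\delta_i(A)|.\tag{9}$$

There is a second lower bound on $P$, which will be decisive: if a section has a large bias that $A$ itself does not have, the sections must differ a lot. Let $j\ne i$. Then $\delta_j(A)=\frac12(\delta_j(A_0)+\delta_j(A_1))$, by averaging over $x_i$. Let $\chi_j=1$ where $x_j=1$ and $\chi_j=-1$ where $x_j=0$; then $\delta_j(B)=2\,\mathbb E[1_B\chi_j]$, the expectation being over a uniform vertex. Hence
$$|\delta_j(A_1)-\delta_j(A_0)|=2\,\big|\mathbb E[(1_{A_1}-1_{A_0})\chi_j]\big|\le2P.$$
On the other hand, for $c=0,1$, the averaging formula gives $|\delta_j(A_1)-\delta_j(A_0)|=2|\delta_j(A_c)-\delta_j(A)|$. Therefore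
$$P\ge|\delta_j(A_c)|-|\delta_j(A)|\qquad(c=0,1,\ j\ne i).\tag{10}$$
For example, split $A=\{x_1=x_2\}\subset V(Q_2)$ along $i=1$. The sections $\{1\}$ and $\{0\}$ in $Q_1$ have bias $\pm1$ in direction $2$ while $\delta_2(A)=0$, so (10) gives $P\ge1$, and indeed $P=1$. Note that (9) gives only $P\ge0$ here.

Finally, (7), (8), (9) give, with $p=\mu(A_1)$ and $q=\mu(A_0)$,
$$I(A)\ge T(p)+T(q)+|p-q|.\tag{11}$$

## 7. Nearly balanced sets with a bias of at least $1/3$

To prove the statement about small biases by induction, we shall pass to sections, and sections may have large biases. This lemma covers that situation.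

**Lemma 4.** Let $\varepsilon=e(A)\le\frac13$ and $\gamma=m(A)\ge\frac13$. Then

* (A1) $I(A)\ge\frac53-\max(\varepsilon,\gamma-\varepsilon)$;
* (A2) if $\gamma-\varepsilon\ge\frac13$, then $I(A)\ge2-\gamma$.

The majority set in $Q_3$ has $\varepsilon=0$, $\gamma=\frac12$, $I=\frac32$, so (A2) holds there with equality.

*Proof.* Since $m(A)>0$, we have $n\ge1$.

**Step 1: turn (11) into a bound in two variables.** Complement if necessary so that $\mu(A)=\frac{1-\varepsilon}2$, and then flip a coordinate if necessary so that $\delta_i(A)=\gamma$ for some $i$. The sections have $p+q=1-\varepsilon$ and $p-q=\gamma$, so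
$$p=\tfrac{1-\varepsilon+\gamma}2,\qquad q=\tfrac{1-\varepsilon-\gamma}2\ge0;$$
in particular $\gamma+\varepsilon\le1$. As $\gamma\ge\frac13\ge\varepsilon$, both $q$ and $1-p=\frac{1+\varepsilon-\gamma}2$ lie in $[0,\frac12]$. By (4) and the symmetry of $T$,
$$T(q)=\tfrac{1-\varepsilon-\gamma}2+\tfrac12T(\gamma+\varepsilon),\qquad T(p)=T(1-p)=\tfrac{1+\varepsilon-\gamma}2+\tfrac12T(\gamma-\varepsilon).$$
Put $x=\gamma+\varepsilon\in[\frac13,1]$ and $y=\gamma-\varepsilon\ge0$. Adding these and $|p-q|=\gamma$, (11) becomes
$$I(A)\ge1+\tfrac12\big(T(x)+T(y)\big).\tag{12}$$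

**Step 2: the case $y\ge\frac13$.** This gives (A2) and part of (A1). Both $x,y$ lie in $[\frac13,1]$, so by (T1) $I(A)\ge1+\frac12(2-x-y)=2-\gamma$, which is (A2). Since $\gamma=y+\varepsilon$ and $\varepsilon\le\frac13$, also $2-\gamma=2-y-\varepsilon\ge\frac53-y$, so (A1) holds.

From now on $y<\frac13$, and only (A1) is in question. By (12) it suffices to show
$$\tfrac12\big(T(x)+T(y)\big)+\max(\varepsilon,y)\ge\tfrac23.$$
Put $w=\frac13-\varepsilon\in[0,\frac13]$. Since $\gamma\ge\frac13$, $y\ge w$.

**Step 3: the case $y<\frac13$, $\varepsilon\le\frac16$.** Here both arguments of $T$ are in the range of (T2). Indeed $\frac16\le w\le y<\frac13$, and $\frac13\le x=y+2\varepsilon<\frac23$. So $T(x),T(y)\ge\frac12$, and $\frac12+y\ge\frac12+\frac16=\frac23$.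

**Step 4: the case $y<\frac13$, $\varepsilon>\frac16$.** Here we use $\varepsilon$ in the maximum and the steep bounds on $T$ near $0$. Now $w<\frac16$. Let $z=1-x\ge0$, so $T(x)=T(z)$ and $y+z=1-2\varepsilon=\frac13+2w$. As $y<\frac13$, $z>2w$. It suffices to show
$$T(y)+T(z)\ge\tfrac43-2\varepsilon=\tfrac23+2w.$$
Let $u\le v$ be $y,z$ in increasing order. Then $u\ge w$ and $u+v=\frac13+2w$.

* If $u\ge\frac16$, then $v\le\frac16+2w<\frac12$, and (T2) gives $T(u)+T(v)\ge1>\frac23+2w$.
* If $u<\frac16$ and $v<\frac13$, then (T4) and (T3) give $T(u)+T(v)\ge3u+2v=2(u+v)+u=\frac23+4w+u\ge\frac23+2w$.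
* If $u<\frac16$ and $v\ge\frac13$, then $v=\frac13+2w-u\le\frac13+w\le1$, so (T4) and (T1) give $T(u)+T(v)\ge3u+1-v=\frac23-2w+4u\ge\frac23+2w$, the last step because $u\ge w$. $\square$

For a balanced set ($\varepsilon=0$) split along a direction of bias $\gamma$, the computation of Step 1 gives $I\ge1+T(\gamma)$, for any $\gamma$. At $\gamma=\frac13$ this is $\frac53$, just what we want. But below $\frac13$ it decays: it is $\frac32$ at $\gamma=\frac14$ and $1$ at $\gamma=0$. So for small biases it is not enough to apply Harper's theorem to the two sections and (9) to the matching between them.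

## 8. Nearly balanced sets with all biases at most $1/3$

What is missing in the weak bound is (10). We induct on dimension. A section of a set with small biases either has small biases, and then the induction hypothesis applies, or has a large bias, and then Lemma 4 applies with a loss. In the second case (10) says that $P$ is large, and the point is that the gain in $P$ pays for the loss. The sections of a balanced set need not be balanced, so the statement must allow $e(A)>0$.

**Lemma 5.** If $A\subseteq V(Q_n)$, $n\ge0$, $e(A)\le\frac13$ and $m(A)\le\frac13$, then $I(A)\ge\frac53-e(A)$.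

*Proof.* Induction on $n$. For $n=0$ we have $e(A)=1$, and the claim is vacuous. Let $n\ge1$ and assume the lemma for $n-1$.

**Step 1: one bound for all nearly balanced sets in dimension $n-1$.** We merge the induction hypothesis (when $m(B)\le\frac13$) with (A1) (when $m(B)\ge\frac13$): for $B\subseteq V(Q_{n-1})$ with $e(B)\le\frac13$,
$$I(B)\ge\tfrac53-\max\big(e(B),\,m(B)-e(B)\big).\tag{13}$$

**Step 2: split along the direction of largest bias.** This fixes the notation. Let $e=e(A)$, $d=m(A)$, and choose $i$ with $|\delta_i(A)|=d$. By complementing and flipping, assume $\mu(A)=\frac{1-e}2$ and $\delta_i(A)=d$. Then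
$$\mu(A_1)=\tfrac{1-e+d}2,\qquad\mu(A_0)=\tfrac{1-e-d}2,$$
so $\varepsilon:=e(A_1)=|d-e|\le\frac13$ and $e(A_0)=d+e$. Let $\gamma=m(A_1)$ and $\eta=m(A_0)$. Since $|\delta_j(A)|\le d$ for all $j$, (9) and (10), applied with $j$ attaining $\gamma$ or $\eta$, give
$$P\ge\max(d,\ \gamma-d,\ \eta-d).\tag{14}$$
(If $n=1$, then $\gamma=\eta=0$ and the last two terms are at most $0$.)

**Step 3: the case $d+e\le\frac13$.** Both sections are nearly balanced, so (13) applies to both; we show that each loses at most $P+e$. For $A_0$, by (14), $d+e\le P+e$ and $\eta-d-e\le P-e\le P+e$, so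
$$I(A_0)\ge\tfrac53-\max(d+e,\ \eta-d-e)\ge\tfrac53-P-e.$$
For $A_1$, $\varepsilon=|d-e|\le d+e\le P+e$, and since $\varepsilon\ge d-e$, $\gamma-\varepsilon\le\gamma-d+e\le P+e$. So $I(A_1)\ge\frac53-P-e$ as well. By (8), $I(A)\ge P+\frac53-P-e=\frac53-e$.

**Step 4: the case $d+e>\frac13$.** Now $A_0$ is too sparse for (13), and we use Harper's theorem on it instead. Since $d,e\le\frac13$, we have $\frac13<d+e\le\frac23$. By (7), (4), symmetry, and (T1) in the form $T(x)\ge1-x$ on $[\frac13,1]$,
$$I(A_0)\ge2T\Big(\frac{1-(d+e)}2\Big)=1-(d+e)+T(d+e)\ge2-2(d+e).$$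
So (8) gives $I(A)\ge P+\frac12I(A_1)+1-d-e$, and it suffices to show
$$P-d+\tfrac12I(A_1)\ge\tfrac23.$$

* If $\gamma-\varepsilon\le\frac13$, then, as $\varepsilon\le\frac13$, (13) gives $I(A_1)\ge\frac53-\frac13=\frac43$. With $P\ge d$ this suffices.
* If $\gamma-\varepsilon>\frac13$, then $\gamma>\frac13$, and (A2) gives $I(A_1)\ge2-\gamma$. Averaging two of the bounds in (14), $P\ge\frac12\big(d+(\gamma-d)\big)=\frac\gamma2$. So $P-d+\frac12I(A_1)\ge\frac\gamma2-d+1-\frac\gamma2=1-d\ge\frac23$. $\square$

Written without normalization: if $A\subseteq V(Q_n)$ has density $\mu\in[\frac13,\frac23]$ and all its biases satisfy $|\delta_i(A)|\le\frac13$, then $|\partial A|\ge2^{n-1}\big(\frac53-|1-2\mu|\big)$. In particular, if $|S|=N/2$ and $m(S)\le\frac13$, then $|\partial S|\ge\frac53\cdot2^{n-1}=\frac{5N}6$.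

## 9. The lower bounds in Theorems 1 and 2

**Theorem 2, the bound.** Let $S_0,\dots,S_L$ be as in the theorem. If $m(S_0)\le\frac13$, Lemma 5 gives $|\partial S_0|\ge\frac{5N}6$, and $\frac{5N}6\ge2g_n$ because $g_n=\lfloor\frac{5N}{12}\rfloor$. Otherwise $|\delta_i(S_0)|>\frac13$ for some $i$, and Proposition 1 gives a $t$ with $|\partial S_t|\ge2g_n$. $\square$

**Theorem 1.** Given any cyclic embedding of $Q_n$, Lemma 1 says that the half-arc sets $S_0,\dots,S_{N/2}$ satisfy the hypotheses of Theorem 2. So $|\partial S_t|\ge2g_n$ for some $t$, and by (2) one of the two cycle edges bounding that half-arc has load at least $\frac12|\partial S_t|\ge g_n$. Thus every cyclic embedding has cutwidth at least $g_n$. By Section 4, the reflected Gray code placement has a routing with cutwidth at most $g_n$. Therefore $\mathrm{ccw}(Q_n)=g_n$, and it equals the minimum cutwidth over all routings of the reflected cyclic Gray code placement. The conjecture is true. $\square$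

**Theorem 2, sharpness.** Take the Gray embedding of Section 4. For each of its half-arcs, (2) gives $|\partial S_t|\le\ell+\ell'\le2g_n$. So its half-arc sequence has $\max_t|\partial S_t|\le2g_n$, and the minimum of $\max_t|\partial S_t|$ over all sequences as in Theorem 2 is exactly $2g_n=2\lfloor5\cdot2^n/12\rfloor$. $\square$

## 10. Antipodal pairs, fractional routings, and other optimal placements

**Antipodal pairs.** The cycle edges $\{t-1,t\}$ and $\{t+\frac N2-1,t+\frac N2\}$ are antipodal. The proof of Theorem 1 shows that in every embedding some antipodal pair of cycle edges has total load at least $2g_n$.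

**Fractional routings.** Suppose each edge of $Q_n$ may be split fractionally between its two arcs, with weights adding up to $1$, and loads are sums of weights. Each edge of $\partial S_t$ still contributes at least $1$ to $\ell+\ell'$, because each of its two arcs contains at least one of the two bounding cycle edges. So (2) still holds, and the rest of the proof is unchanged. Since an ordinary routing is a fractional one, the fractional cyclic cutwidth also equals $\lfloor5\cdot2^n/12\rfloor$.

**Other placements.** The count in Step 3 of Section 4 used only the block structure. Place the four subcubes $00{*},01{*},11{*},10{*}$ on consecutive blocks in this cyclic order, and order each of them internally with linear cutwidth $\lfloor2^{n-1}/3\rfloor$, meaning that this is the maximum, over $s$, of the boundary within the subcube of the first $s$ vertices. With the routing of Section 4, a cycle edge between blocks has load $\frac N4$. A cycle edge inside a block gets $s+(\frac N4-s)=\frac N4$ from the matchings and at most $\lfloor2^{n-1}/3\rfloor$ from inside. So every load is at most $g_n$, and the placement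 is optimal.

For example, the binary order inside each block works, since its initial segments have boundary $\theta_{n-2}(s)$, whose maximum is $\lfloor2^{n-1}/3\rfloor$ by Lemma 2. For $n\ge4$ this placement puts $0\cdots001$ and $0\cdots010$ on neighboring positions. These words differ in two coordinates, which never happens for neighboring positions in the Gray placement. So the Gray code is an optimum but in general not the only one.
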